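\title{Hyperspaces of homogeneous spaces modulo a transitive compact Lie group}

\begin{abstract}
Let a compact Lie group $G$ act transitively on a Peano continuum $X$, and let $\exp X$ be the hyperspace of nonempty compact subsets of $X$. It has been conjectured that the orbit space $(\exp X)/G$ is never homeomorphic to the Hilbert cube $Q$. We show that it is homeomorphic to $Q$ if and only if $X$ is not homeomorphic to a torus; for example, $(\exp S^2)/SO(3)\cong Q$. The complement of the point $[X]$ is always a simply connected $Q$-manifold. For a non-torus, a transfer to the normalizer of a maximal torus shows that the punctured balls about $[X]$ are contractible. For a torus we construct a nonzero rational homology class in the complement of $[X]$.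
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

A \emph{Peano continuum} is a connected, locally connected, compact metrizable space with more than one point. The \emph{Hilbert cube} is the countably infinite power $Q=[0,1]^\infty$. For a compact metric space $(X,d)$ let $\exp X$ be the set of nonempty compact subsets of $X$ with the Hausdorff metric
\[
d_H(A,A')=\min\{t\ge 0: A\subset B_t(A')\text{ and }A'\subset B_t(A)\},\qquad B_t(A)=\{x\in X: d(x,A)\le t\}.
\]
The space $\exp X$ is compact, and its topology depends only on the topology of $X$. If a compact Lie group $G$ acts continuously on $X$, it acts on $\exp X$ by $g\cdot A=\{ga:a\in A\}$. The orbit space $(\exp X)/G$ is the space of compact subsets of $X$ up to the motions in $G$; for $SO(3)$ acting on $S^2$ it is the space of closed subsets of the sphere up to rotation. We write $[A]$ for the orbit of $A$.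

For the trivial group, the theorem of Curtis and Schori says that $\exp X\cong Q$ for every Peano continuum $X$. It is known that $(\exp X)/G\cong Q$ whenever a compact Lie group $G$ acts nontransitively on a Peano continuum $X$. For the remaining case the following conjecture is posed in \cite{problem}.

\begin{quote}
\textbf{Conjecture.} \emph{If a compact Lie group $G$ acts transitively on a Peano continuum $X$, then $(\exp X)/G$ is not homeomorphic to the Hilbert cube.}
\end{quote}

The fixed points of $G$ suggest this guess. They are the invariant compact sets, and $A\mapsto A/G$ identifies them with the points of $\exp(X/G)$. If the action is not transitive, $X/G$ is a Peano continuum, the fixed points form a Hilbert cube, and $X$ is one fixed point among many. If the action is transitive, $X$ is the only fixed point, and $[X]$ looks like a singular point of the orbit space. The Hilbert cube has no singular points: it is homogeneous, and the complement of each point is contractible. So one asks whether $(\exp X\setminus\{X\})/G$ is contractible. The space $\exp X\setminus\{X\}$ is contractible, but not equivariantly, because it has no fixed point to contract to. For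 the circle acting on itself the orbit space indeed has the rational homology of $\mathbb{CP}^\infty$ (Section~\ref{sec:circle}). The conjecture predicts that something of this kind always happens. It happens only for tori.

\begin{theorem}\label{thm:main}
Let $G$ be a compact Lie group acting transitively on a Peano continuum $X$. Put $Y=(\exp X)/G$ and $Y_0=Y\setminus\{[X]\}$.
\begin{enumerate}
\item[(1)] $Y$ is a compact AR, and $Y_0$ is a simply connected $Q$-manifold.
\item[(2)] If $X$ is not homeomorphic to a torus $(S^1)^k$, $k\ge1$, then $Y\cong Q$.
\item[(3)] If $X$ is homeomorphic to a torus $(S^1)^k$, $k\ge1$, then $\tilde H_*(Y_0;\mathbb Q)\ne0$, and so $Y\not\cong Q$.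
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(a)] The conjecture is false. Its conclusion holds exactly for those transitive actions in which $X$ is homeomorphic to a torus. In particular $(\exp S^n)/SO(n+1)\cong Q$ for $n\ge2$.
\item[(b)] Let a nontrivial compact connected Lie group $G$ act on itself by translations. Then $(\exp G)/G\cong Q$ if and only if $G$ is nonabelian.
\item[(c)] For every action of a compact Lie group $G$ on a Peano continuum $X$ we have $(\exp X)/G\cong Q$, unless the action is transitive and $X$ is homeomorphic to a torus; in that case $(\exp X)/G\not\cong Q$.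
\end{enumerate}
\end{corollary}

\begin{proof}
Part (a) is Theorem~\ref{thm:main}(2),(3); the sphere $S^n$, $n\ge2$, is simply connected and a torus is not. For (b), a compact connected abelian Lie group is a torus, and a compact connected Lie group homeomorphic to a torus is abelian by Lemma~\ref{lem:torusgroup}, applied to the translation action. Part (c) combines (a) with the known nontransitive case.
\end{proof}

The proof runs as follows. Let $E_r$ be the punctured ball of radius $r$ about the point $X$ of $\exp X$. The fixed set of a closed subgroup $L$ in $E_r$ is weakly contractible if $L$ is not transitive on $X$ and empty otherwise (Section~\ref{sec:thin}), and the equivariant Whitehead theorem carries information of this kind to orbit spaces. Toru\'nczyk's characterization of $Q$ asks us to separate the images of two cubes in $Y$. We push one cube into the sets that contain an $\varepsilon$-ball and the other cube off them (Section~\ref{sec:recognition}). This always works away from $[X]$; at $[X]$ it works once $E_r/G$ is contractible. A transfer map proves this contractibility when $X$ is not a torus (Section~\ref{sec:transfer}). Section~\ref{sec:tori} treats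 tori and is not needed for the disproof of the conjecture. Section~\ref{sec:examples} shows both behaviors, on the circle and on the two-sphere.

\section{Background}\label{sec:background}

\subsection{Retracts and the Hilbert cube}

A metrizable space $Z$ is an \emph{AR} (an \emph{ANR}) if, whenever $Z$ is embedded as a closed subset in a metrizable space $Z'$, it is a retract of $Z'$ (of a neighborhood of $Z$ in $Z'$). We use the textbook facts: a map from a closed subset of a metrizable space into an AR extends to the whole space; $Q$ is an AR; open subsets of ANRs are ANRs; an ANR has the homotopy type of a CW complex; a contractible ANR is an AR. A \emph{$Q$-manifold} is a separable metrizable space that is locally homeomorphic to open subsets of $Q$. Throughout, $I=[0,1]$.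

\begin{theorem}[Curtis--Schori]\label{thm:CS}
$\exp P\cong Q$ for every Peano continuum $P$.
\end{theorem}

\begin{theorem}[Keller]\label{thm:Keller}
$Q$ is homogeneous.
\end{theorem}

Consequently $Q$ minus a point is contractible: take the point to be $(0,0,\dots)$ and contract by $(1-t)x+t(1,1,\dots)$.

\begin{theorem}[Toru\'nczyk \cite{Torunczyk}]\label{thm:Tor}
A compact AR is homeomorphic to $Q$, and a locally compact separable ANR is a $Q$-manifold, if and only if for each $n$ any two maps of $I^n$ into it can be approximated arbitrarily closely by maps with disjoint images.
\end{theorem}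

Closeness may be measured in any fixed metric: for an open cover of the target and a map $\varphi$ of $I^n$ there is, by compactness, a $\lambda>0$ such that each $\lambda$-ball centered in $\varphi(I^n)$ lies in a member of the cover.

A space is \emph{weakly contractible} if it is nonempty, path connected, and has trivial homotopy groups. We use the \emph{compression criterion}: an inclusion $O'\subset O$ is a weak homotopy equivalence if and only if, for all $k\ge0$, every map $(D^k,S^{k-1})\to(O,O')$ is homotopic through maps of pairs to a map into $O'$; in that case the homotopy can be chosen stationary on $S^{k-1}$. Here $S^{-1}=\emptyset$.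

\subsection{Equivariant retracts and cell complexes}

Let $K$ be a compact Lie group. A metrizable $K$-space $Z$ is a \emph{$K$-ANR} if, whenever it is embedded equivariantly as a closed subset in a metrizable $K$-space, it is an equivariant retract of an invariant neighborhood. A \emph{$K$-CW complex} $E$ is the union of skeleta $E^n$, where $E^n$ arises from $E^{n-1}$ by attaching cells $K/L\times D^n$, $L\le K$ closed, along $K$-maps $K/L\times S^{n-1}\to E^{n-1}$; such a cell has \emph{type} $K/L$ and dimension $n$. The orbit space $E/K$ is a CW complex with one $n$-cell for each such cell. A $K$-map $K/L\times D^n\to Z$ is the same as a map from $D^n$ to the fixed set $Z^L=\{z: lz=z\text{ for all }l\in L\}$. Products that involve cell complexes carry the compactly generated topology.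

\begin{theorem}[Antonyan]\label{thm:Ant}
If $Z$ is a $K$-ANR, then $Z/K$ is an ANR.
\end{theorem}

\begin{theorem}\label{thm:White}
A $K$-ANR has the $K$-homotopy type of a $K$-CW complex \textup{(Murayama \cite{Murayama})}. Hence, by the equivariant Whitehead theorem, a $K$-map between $K$-ANRs that is a weak homotopy equivalence on $L$-fixed sets for all closed $L\le K$ is a $K$-homotopy equivalence, and it induces a homotopy equivalence of orbit spaces.
\end{theorem}

\begin{theorem}[{\cite[II.6.2]{Bredon}}]\label{thm:lift}
Every path in the orbit space $Z/K$ lifts to a path in $Z$.
\end{theorem}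

These theorems apply to hyperspaces because an extension can be made equivariant by taking a union over the group, in place of an average.

\begin{lemma}\label{lem:ANR}
Let $K$ act on a Peano continuum $X$. Every open invariant subset $O$ of $\exp X$ is a $K$-ANR, and $O/K$ is an ANR.
\end{lemma}

\begin{proof}
Let $O$ be a closed invariant subset of a metrizable $K$-space $Z$. Since $\exp X\cong Q$ is an AR, the inclusion $O\to\exp X$ extends to a map $F:Z\to\exp X$. Put $F'(z)=\bigcup_{g\in K}g^{-1}F(gz)$. The set $\{g^{-1}F(gz):g\in K\}$ is a compact subset of $\exp X$ that depends continuously on $z$, because $K$ is compact, and the union map $\exp\exp X\to\exp X$ does not increase Hausdorff distances. So $F'$ is a continuous map to $\exp X$. Substituting $g'=gh$ gives $F'(hz)=\bigcup_{g'}h\,g'^{-1}F(g'z)=hF'(z)$, and for $z\in O$ every term $g^{-1}F(gz)$ equals $z$. Thus $F'$ retracts the invariant neighborhood $F'^{-1}(O)$ equivariantly onto $O$. The last claim is Theorem~\ref{thm:Ant}.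
\end{proof}

\subsection{The Borel construction for a torus}\label{sec:borel}

This subsection is used only when $X$ is a torus. Homology has rational coefficients. Let $T$ be a torus that is a normal subgroup of finite index in a compact Lie group $G$, let $W=G/T$, and let $\mathfrak t=H_1(T)$, with the action of $W$ induced by conjugation. Fix a contractible free $G$-CW complex $EG$ and put $BT=EG/T$; it is simply connected since $T$ is connected. For a $T$-space $F$ put $F_{hT}=(EG\times F)/T$, and for a pair put $H^T_*(F,F_1)=H_*(F_{hT},(F_1)_{hT})$. There are two projections
\[
BT\longleftarrow F_{hT}\longrightarrow F/T ,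
\]
and the left one is a fiber bundle with fiber $F$. If $F$ is a $G$-space, then $W$ acts on all three spaces, diagonally on the middle one, and both projections are equivariant. Since $T$ is abelian, all points of an open cell of type $T/K$ in a $T$-CW complex $F$ have isotropy group $K$, so the fixed sets $F^S$ are subcomplexes.

\begin{lemma}\label{lem:borel}
\begin{enumerate}
\item[(a)] A $G$-CW complex $E$ is a $T$-CW complex, and $H_n(E/G)\cong H_n(E/T)^W$.
\item[(b)] Let $F_1$ be a subcomplex of a $T$-CW complex $F$ such that the points of $F\setminus F_1$ have finite isotropy groups. Then $H^T_n(F,F_1)\to H_n(F/T,F_1/T)$ is an isomorphism.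
\item[(c)] $H^*(BT)$ is the algebra of polynomial functions on $\mathfrak t$, with $H^{2q}(BT)=\operatorname{Sym}^q(\mathfrak t^*)$, compatibly with the action of $W$. If $w\in W$ acts on $\mathfrak t$ as $\pm1$, it acts on $H_{2q}(BT)$ as $(\pm1)^q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each $G/K$ is a finite disjoint union of $T$-orbits, so each $G$-cell splits into finitely many $T$-cells. The cell $G/K\times D^n$ contributes $G/TK\times D^n$ to $E/T$. Hence $W$ permutes the cells of $E/T$ together with their characteristic maps, and the cellular chain complex of $E/G$ is the complex of $W$-coinvariants of that of $E/T$. Over $\mathbb Q$, coinvariants commute with homology and are isomorphic to invariants, by averaging over $W$.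

(b) Filter $F$ by the subcomplexes $F_1\cup F^m$. By excision, the map on the relative homology of consecutive stages is a sum of maps $H_*(EG/K\times(D^m,S^{m-1}))\to H_*(D^m,S^{m-1})$ with $K$ finite, because $(EG\times T/K)/T=EG/K$. The finite covering $EG\to EG/K$ is onto in rational homology (a simplex has $|K|$ lifts; average them), so $EG/K$ is rationally acyclic and these maps are isomorphisms. The five lemma and passage to the union finish the proof.

(c) $BT$ has the homotopy type of $(\mathbb{CP}^\infty)^{\dim T}$, so $H^*(BT)$ is the polynomial algebra on $H^2(BT)$, and $H_2(BT;\mathbb Z)=\pi_2(BT)\cong\pi_1(T)$ by the Hurewicz theorem and the boundary map of $EG\to BT$. The action of $g\in G$ on $BT$ is covered by $y\mapsto gy$, and $g(ty)=(gtg^{-1})(gy)$, so on fibers it is conjugation by $g$. By naturality of the boundary map, $H_2(BT)\cong\mathfrak t$ is $W$-equivariant. The last claim follows because $H_{2q}(BT)$ is dual to $\operatorname{Sym}^q(\mathfrak t^*)$.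
\end{proof}

\section{Punctured balls; the circle and the two-sphere}\label{sec:examples}

\subsection{Set-up}

From now on $G$ acts transitively on the Peano continuum $X$. Fix $x_0\in X$ with stabilizer $H$. The orbit map gives $X\cong G/H$, so $X$ is a closed connected manifold, of positive dimension because it has more than one point. If a closed subgroup $K\le G$ is transitive, then so is its identity component $K_0$: the finitely many $K_0$-orbits are disjoint closed sets that cover the connected space $X$. In particular $G_0$ is transitive, which means $G=G_0H$.

Fix a $G$-invariant Riemannian metric on $X$ with distance $d$ and diameter $D$. Any two points are joined by a minimal geodesic. Put $M=\exp X$ and $M_0=M\setminus\{X\}$. The group $G$ acts on $(M,d_H)$ by isometries, so $\rho([A],[A'])=\min_g d_H(A,gA')$ is a metric for $Y=M/G$, and $\rho([A],[X])=d_H(A,X)$. The maps $B_t:M\to M$ are $G$-equivariant, $B_0=\mathrm{id}$, $B_D(A)=X$, and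
\begin{equation}\label{eq:Bt}
d_H(B_t(A),B_{t'}(A'))\le|t-t'|+d_H(A,A').
\end{equation}
Indeed, let $x\in B_t(A)$ and $\delta=d_H(A,A')$. There is $a'\in A'$ with $d(x,a')\le t+\delta$. On a minimal geodesic from $a'$ to $x$, the point at distance $\min(t',d(x,a'))$ from $a'$ lies in $B_{t'}(A')$ and is within $\max(0,t+\delta-t')\le|t-t'|+\delta$ of $x$. The other inclusion is symmetric.

Let $\mathcal F$ be the family of closed subgroups of $G$ that are \emph{not} transitive on $X$. It contains the trivial group and all closed subgroups of its members. For $0<r\le\infty$ put
\[
E_r=\{A\in M:0<d_H(A,X)<r\}.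
\]
Then $E_\infty=M_0$, and $E_r/G$ is the punctured open $r$-ball about $[X]$ in $Y$. The homotopy theory of the problem is contained in the following proposition, which is proved in Section~\ref{sec:thin}.

\begin{proposition}\label{prop:fixed}
Let $0<r\le\infty$.
\begin{enumerate}
\item[(a)] For a closed subgroup $L\le G$, the fixed set $E_r^L$ is weakly contractible if $L\in\mathcal F$ and empty if $L\notin\mathcal F$.
\item[(b)] $E_r/G$ is path connected and simply connected.
\end{enumerate}
\end{proposition}

Granting this, we compute the two smallest cases.

\subsection{The circle}\label{sec:circle}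

\begin{proposition}\label{prop:circle}
Suppose that $T=G_0$ is a circle acting simply transitively on $X$, and let $W=G/T$. Then $H_n(Y_0;\mathbb Q)\cong H_n(BT;\mathbb Q)^W$. In particular $H_4(Y_0;\mathbb Q)\ne0$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:ANR} and Theorem~\ref{thm:White} there is a $G$-CW complex $E$ that is $G$-homotopy equivalent to $M_0$. By Proposition~\ref{prop:fixed}(a), $E$ is weakly contractible and $E^T=\emptyset$. The projection $E_{hT}\to BT$ has weakly contractible fiber, so it is a homology isomorphism. The $T$-isotropy groups of $E$ are proper closed subgroups of a circle, hence finite, so $E_{hT}\to E/T$ is a rational homology isomorphism by Lemma~\ref{lem:borel}(b) with $F_1=\emptyset$. Both maps are $W$-equivariant, and Lemma~\ref{lem:borel}(a) gives the formula. An element of the finite group $W$ acts on $\mathfrak t\cong\mathbb Q$ as $\pm1$, hence trivially on $H_4(BT)\cong\mathbb Q$ by Lemma~\ref{lem:borel}(c).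
\end{proof}

For $G=SO(2)$ the groups $H_n(Y_0;\mathbb Q)$ are $\mathbb Q$ for even $n$ and $0$ for odd $n$. For $G=O(2)$ a reflection acts on $\mathfrak t$ as $-1$ and on $H_{2q}(BT)$ as $(-1)^q$, so only the degrees divisible by $4$ survive. This parity returns in Section~\ref{sec:tori}.

\subsection{The two-sphere}\label{sec:sphere}

Let $G=SO(3)$ and $X=S^2$. Let $T$ be the circle of rotations about the vertical axis and $N\supset T$ the stabilizer of this axis as an unoriented line. The group $N$ preserves the pair of poles, so $N$ and all its closed subgroups lie in $\mathcal F$. The obstruction noted in Section~\ref{sec:intro} disappears for these smaller groups: all their fixed sets in $E_r$ are weakly contractible, so Theorem~\ref{thm:White} makes $E_r$ equivariantly contractible over $T$ and over $N$, and $E_r/T$ and $E_r/N$ are contractible. It remains to pass from the subgroup to $G$. In Section~\ref{sec:transfer} we construct, for each closed subgroup $K$ and the projection $\pi:E_r/K\to E_r/G$, a homomorphism $t$ in cohomology with $t\pi^*=\chi(G/K)$. For $K=T$ we have $G/T=S^2$ and learn that $2$ annihilates the cohomology of $E_r/G$ in positive degrees. For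 $K=N$ we have $G/N=\mathbb{RP}^2$, the space of lines through the origin, with Euler characteristic $1$, and the cohomology vanishes with all coefficients. Since $E_r/G$ is simply connected, it is contractible. For the circle the argument cannot start: there the maximal torus is itself transitive.

\section{Thin sets and thick sets}\label{sec:thin}

For $\varepsilon>0$ call $A\in M$ \emph{$\varepsilon$-thick} if it contains a ball $B_\varepsilon(x)$, and let $C_\varepsilon\subset M$ be the set of $\varepsilon$-thick sets. It is $G$-invariant and contains $X$ and every $B_\varepsilon(A)$. It is closed: if $A_n\to A$ and $A_n\supset B_\varepsilon(x_n)$, then along a subsequence $x_n\to x$, so $B_\varepsilon(x_n)\to B_\varepsilon(x)$ by \eqref{eq:Bt}, and $A\supset B_\varepsilon(x)$. Put $Z_\varepsilon=C_\varepsilon/G\subset Y$.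

The equivariant map $B_\varepsilon$ pushes $Y$ into $Z_\varepsilon$ in one stroke. Pushing off $Z_\varepsilon$ is harder. One would like to replace each set by a nearby finite set, but an equivariant map $M\to M$ sends $L$-invariant sets to $L$-invariant sets and sends $X$ to $X$. So we approximate in each fixed set $M^L$ separately, by finite unions of $L$-orbits, and let Theorem~\ref{thm:White} assemble the results.

Call a metric space \emph{geodesic} if any two points $p,q$ are joined by a path $\gamma:I\to P$ with $d(\gamma(s),\gamma(s'))=|s-s'|\,d(p,q)$. The obvious finite approximation, intersecting a neighborhood of $A$ with a finite net, jumps as $A$ moves. In the next proof new points do not appear suddenly; they grow out of old points along short geodesics.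

\begin{lemma}\label{lem:finite}
Let $P$ be a compact geodesic metric space and $\eta>0$. There is a continuous map $g:\exp P\to\exp P$ whose values are finite sets, with $d_H(g(A),A)<\eta$ for all $A$.
\end{lemma}

\begin{proof}
Let $\delta=\eta/7$ and let $\Lambda\subset P$ be finite with $B_\delta(\Lambda)=P$. Cover $\exp P$ by finitely many nonempty open sets $O_j$ of diameter less than $\delta$, choose a partition of unity $\lambda_j$ with $\{\lambda_j>0\}\subset O_j$, and pick $A_j\in O_j$. Put
\[
F_j=\Lambda\cap B_\delta(A_j),\qquad F_j^+=\Lambda\cap B_{3\delta}(A_j).
\]
Every point of $A_j$ is within $\delta$ of a point of $\Lambda$, which then lies in $F_j$; so $A_j\subset B_\delta(F_j)$. If $O_i\cap O_j\ne\emptyset$, then $d_H(A_i,A_j)<2\delta$ and therefore $F_i\subset F_j^+$. Each $q\in F_j^+$ is within $3\delta$ of $A_j$, hence within $4\delta$ of a point of $F_j$; let $\gamma_{j,q}:I\to P$ be a geodesic from that point to $q$. The finite set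
\[
\Phi_j(s)=F_j\cup\{\gamma_{j,q}(s):q\in F_j^+\}
\]
depends continuously on $s\in I$, and $\Phi_j(0)=F_j$, $\Phi_j(1)=F_j^+$. With $m(A)=\max_j\lambda_j(A)>0$ define
\[
g(A)=\bigcup_{j:\ \lambda_j(A)\ge m(A)/2}\Phi_j\bigl(2\lambda_j(A)/m(A)-1\bigr).
\]

\emph{Continuity at $A$.} The terms with $\lambda_j(A)>m(A)/2$ remain present near $A$ and vary continuously; call them persistent. The terms with $\lambda_j(A)<m(A)/2$ remain absent near $A$. Let $\lambda_j(A)=m(A)/2$, and choose $i$ with $\lambda_i(A)=m(A)$. The $i$-th term is persistent with value $F_i^+$ at $A$, and $F_j\subset F_i^+$ because $A\in O_i\cap O_j$. So $g(A)$ is already the union of the persistent terms. At a point $A'$ near $A$ the $j$-th term is either absent or has parameter near $0$, in which case it lies in a small neighborhood of $F_j\subset g(A)$. Hence $g(A')$ is close to $g(A)$.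

\emph{Distance.} Let the $j$-th term occur in $g(A)$, so that $d_H(A,A_j)<\delta$. Its points are within $4\delta$ of $F_j$, within $5\delta$ of $A_j$, and within $6\delta$ of $A$. Conversely $A\subset B_\delta(A_j)\subset B_{2\delta}(F_j)\subset B_{2\delta}(g(A))$. So $d_H(g(A),A)\le6\delta<\eta$.
\end{proof}

\begin{lemma}\label{lem:fixedwe}
Let $L\in\mathcal F$, and let $C=C_\varepsilon$ or $C=\{X\}$. Then $M^L\cong Q$, and for every open $O\subset M^L$ the inclusion $O\setminus C\to O$ is a weak homotopy equivalence.
\end{lemma}

\begin{proof}
Give $P=X/L$ the metric $d_P(Lx,Ly)=d(Lx,Ly)$. It is geodesic: choose $x,y$ in the two orbits with $d(x,y)=d(Lx,Ly)$ and project a geodesic $\gamma$ from $x$ to $y$; the projection does not increase distances, and the triangle inequality between the endpoints forbids it to decrease any distance along $\gamma$. So $P$ is compact, connected, and locally connected (balls are path connected), and it has more than one point because $L\in\mathcal F$. For $A'\in M^L$ we have $d(x,A')=d_P(Lx,A'/L)$, so $A\mapsto A/L$ is an isometry of $M^L$ onto $\exp P$, and $M^L\cong Q$ by Theorem~\ref{thm:CS}.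

Transport the maps $g$ of Lemma~\ref{lem:finite} to $M^L$. Their values are finite unions of $L$-orbits. An $L$-orbit with an interior point is open, since $L$ moves that point to any other point of the orbit; being also closed, it would be all of $X$, contrary to $L\in\mathcal F$. So $L$-orbits are closed and nowhere dense, their finite unions contain no ball, and $g(M^L)\cap C=\emptyset$.

Identify $M^L$ with the convex set $Q$, with metric $\sum_i2^{-i}|x_i-y_i|$. In this metric the segment from $x$ to $y$ stays within the distance of $x$ and $y$ from $x$, and the metric is uniformly equivalent to $d_H$ by compactness. Let $a:(D^k,S^{k-1})\to(O,O\setminus C)$. There is $\beta>0$ such that the $\beta$-neighborhood of the compact set $a(D^k)$ lies in $O$ and that of $a(S^{k-1})$ lies in the open set $O\setminus C$. Take $g$ within $\beta$ of the identity. Then $(1-t)a+t\,(g\circ a)$ is a homotopy of maps of pairs from $a$ to a map into $O\setminus C$, and the compression criterion applies.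
\end{proof}

\begin{lemma}\label{lem:orbitwe}
For every open $U\subset Y_0$ and $\varepsilon>0$ the inclusion $U\setminus Z_\varepsilon\to U$ is a homotopy equivalence.
\end{lemma}

\begin{proof}
Let $O\subset M_0$ be the preimage of $U$. The inclusion $O\setminus C_\varepsilon\to O$ is a $G$-map of $G$-ANRs by Lemma~\ref{lem:ANR}. For $L\in\mathcal F$ it is a weak equivalence on $L$-fixed sets by Lemma~\ref{lem:fixedwe}. For transitive $L$ the only $L$-invariant set is $X\notin O$, so both fixed sets are empty. Theorem~\ref{thm:White} applies.
\end{proof}

The lemma needs $[X]\notin U$: otherwise the $G$-fixed set of $O$ is the point $X$ and that of $O\setminus C_\varepsilon$ is empty.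

\begin{proof}[Proof of Proposition~\ref{prop:fixed}]
(a) If $L$ is transitive, then $M^L=\{X\}$ and $E_r^L=\emptyset$. Let $L\in\mathcal F$ and $O=E_r^L\cup\{X\}$, an open subset of $M^L$. Since $A\subset B_t(A)\subset X$, we have $d_H(B_t(A),X)\le d_H(A,X)$, so $B_t$, $0\le t\le D$, contracts $O$ in itself to the point $X$. By Lemma~\ref{lem:fixedwe} with $C=\{X\}$, the inclusion $E_r^L\to O$ is a weak equivalence.

(b) By (a) with $L=1$, the space $E_r$ is path connected and simply connected, so $E_r/G$ is path connected. A loop in $E_r/G$ lifts to a path between two points of one orbit, and such a path can be closed up if the orbit is connected. Since $G$ may be disconnected, we choose the base point accordingly. Let $0<s<\min(D,r/2)$ and $A_0=\{x:d(x,x_0)\ge s\}$. As $G$ acts transitively by isometries, some point has distance $D$ from $x_0$, and a geodesic to it contains a point $z$ with $d(z,x_0)=s$. Then $z\in A_0$, $x_0\notin A_0$, and every $x\notin A_0$ has $d(x,z)<2s$. So $0<d_H(A_0,X)\le2s<r$ and $A_0\in E_r$. The group $H$ fixes $A_0$, so $GA_0=G_0HA_0=G_0A_0$ is path connected.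

Let $\omega$ be a loop at $[A_0]$. By Theorem~\ref{thm:lift}, and after a translation by an element of $G$, it lifts to a path in $E_r$ from $A_0$ to a point of $GA_0$. Follow this path by a path in $GA_0$ back to $A_0$. The resulting loop is null-homotopic in $E_r$, and its image in $E_r/G$ is $\omega$ followed by a constant path. So $\omega$ is null-homotopic.
\end{proof}

\section{The transfer and contractibility of the punctured balls}\label{sec:transfer}

Let $N\le G$ be a closed subgroup, $E$ a $G$-CW complex, $A$ an abelian group, and $\pi:E/N\to E/G$ the projection. We want to bound the cohomology of $E/G$ by that of $E/N$. For finite $G$ this is done by hand. Cellular cochains of $E/N$ are $N$-invariant cellular cochains $\alpha$ of $E$; the sum $t\alpha=\sum_{gN\in G/N}g\alpha$ is $G$-invariant, commutes with the coboundary, and equals $|G/N|\,\alpha$ when $\alpha$ is $G$-invariant. In positive dimension there is no such sum, and the number of points of $G/N$ is replaced by its Euler characteristic.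

\begin{proposition}[Oliver's transfer \cite{Oliver}]\label{prop:transfer}
There is a homomorphism $t:H^n(E/N;A)\to H^n(E/G;A)$ such that $t\pi^*$ is multiplication by $\chi(G/N)$.
\end{proposition}

The substitute for the sum over cosets is a collapse map, which goes the wrong way, from a point to $G/N$, but exists only after suspension by a representation sphere. We therefore need to know that $E\mapsto H^n(E/G;A)$ is functorial for such stable maps.

For an orthogonal representation $V$ of $G$ let $S^V$ be its one-point compactification, based at $\infty$, and let $Z_+$ denote $Z$ with a disjoint base point. The \emph{stable orbit category} has objects $G/K$, $K$ closed; a morphism $G/K\to G/K'$ is a stable $G$-map, that is, a class of based $G$-maps $S^V\wedge G/K_+\to S^V\wedge G/K'_+$ up to $G$-homotopy and suspension by further representation spheres. Morphisms form abelian groups. A \emph{Mackey functor} $\mathcal M$ is an additive contravariant functor from this category to abelian groups. \emph{Bredon cohomology} $H^n_G(E;\mathcal M)$ is computed by the cochain complex whose $n$-th group is the product of the $\mathcal M(G/K)$ over the cells $G/K\times D^n$, with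 coboundary built from the attaching maps and from the values of $\mathcal M$ on unsuspended $G$-maps $G/K\to G/K'$. If all $\mathcal M(G/K)$ equal $A$ and all these values are the identity, this is the cellular cochain complex of $E/G$ with coefficients in $A$.

\begin{theorem}[Lewis--May--McClure \cite{LMM}]\label{thm:LMM}
For every Mackey functor $\mathcal M$ there is an $RO(G)$-graded cohomology theory whose integer-graded part on $G$-CW complexes is Bredon cohomology with coefficients in $\mathcal M$, with $H^0_G(G/K;\mathcal M)=\mathcal M(G/K)$ naturally on the stable orbit category.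
\end{theorem}

We use this as follows. The theory has natural, mutually compatible suspension isomorphisms $\tilde H^n_G(Z)\cong\tilde H^{n+V}_G(S^V\wedge Z)$ for based $G$-spaces $Z$ of the $G$-homotopy type of $G$-CW complexes. So a based $G$-map $f:S^V\wedge Z\to S^V\wedge Z'$ induces $f^\sharp:\tilde H^n_G(Z')\to\tilde H^n_G(Z)$. This is functorial in $f$, equals $h^*$ for $f=\mathrm{id}\wedge h$, commutes with ordinary suspension, and equals $\mathcal M(f)$ when $n=0$, $Z=G/K_+$, $Z'=G/K'_+$.

\begin{proof}[Proof of Proposition~\ref{prop:transfer}]
\emph{Step 1: the Mackey functor.} Let $f:S^V\wedge G/K_+\to S^V\wedge G/K'_+$ be a $G$-map and $m=\dim V$. Since $\tilde H_m(S^V\wedge G/K_+;\mathbb Z)=\tilde H_m(S^V;\mathbb Z)\otimes H_0(G/K;\mathbb Z)$, the map $f$ induces $f_0:H_0(G/K;\mathbb Z)\to H_0(G/K';\mathbb Z)$, which depends additively and functorially on the stable class of $f$. The group $\pi_0G$ acts on $\tilde H_m(S^V;\mathbb Z)\cong\mathbb Z$ by a sign; the same sign occurs in source and target, so $f_0$ is $\pi_0G$-equivariant. Hence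
\[
\mathcal M(G/K)=\operatorname{Hom}_{\mathbb Z[\pi_0G]}\bigl(H_0(G/K;\mathbb Z),A\bigr),\qquad A\text{ with trivial action},
\]
is a Mackey functor. As $\pi_0G$ permutes the components of $G/K$ transitively, an element of $\mathcal M(G/K)$ takes one value on all components, so $\mathcal M(G/K)=A$. An unsuspended $G$-map sends components to components and so induces the identity of $A$. Therefore $H^n_G(E;\mathcal M)=H^n(E/G;A)$, naturally, and by homotopy invariance of both sides the same holds for spaces of the $G$-homotopy type of $G$-CW complexes. The space $G/N\times E$ is of this kind: it is built by attaching the spaces $(G/N\times G/K)\times D^n$, and $G/N\times G/K$ is a compact smooth $G$-manifold, hence a $G$-CW complex. The map $(gN,e)\mapsto Ng^{-1}e$ identifies $(G/N\times E)/G$ with $E/N$, and the projection $\mathrm{pr}:G/N\times E\to E$ induces $\pi$. So $H^n_G(G/N\times E;\mathcal M)=H^n(E/N;A)$ and $\mathrm{pr}^*=\pi^*$.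

\emph{Step 2: the collapse map.} Embed $G/N$ smoothly and equivariantly in an orthogonal representation $V$, with normal spaces $\nu_x$, and let $\{x+v:v\in\nu_x,\ |v|<\delta\}$ be a tubular neighborhood. Put $\phi(v)=v/(\delta^2-|v|^2)$; it tends to $\infty$ as $|v|\to\delta$. Define the $G$-map $\tau:S^V\to S^V\wedge(G/N)_+$ by $\tau(x+v)=(\phi(v),x)$ on the tube and $\tau=\infty$ elsewhere. Let $c:S^V\to S^V$ be $\tau$ followed by the projection to $S^V$, so that $c(x+v)=\phi(v)$ on the tube.

\emph{Step 3: the nonequivariant degree of $c$ is $\chi(G/N)$.} Let $s$ be a tangent vector field on $G/N$ with nondegenerate zeros, viewed as a map to $V$. For $0\le u\le1$ let $c_u(x+v)=\phi(v)+us(x)$ on the tube and $c_u=\infty$ elsewhere. Since $s$ is bounded, this is a homotopy from $c$ to $c_1$. The vectors $\phi(v)\in\nu_x$ and $s(x)\in T_x$ are orthogonal, so $c_1^{-1}(0)$ consists of the zeros $x$ of $s$, with $v=0$. At such a point the derivative of $c_1$ along $G/N$ is $ds_x$, which maps $T_x$ to $T_x$ (differentiate $\langle s,\xi\rangle=0$ for a local normal field $\xi$ and use $s(x)=0$), and along $\nu_x$ it is $\delta^{-2}\mathrm{id}$. The local degree is the sign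 of $\det ds_x$, the index of $s$ at $x$. The Poincar\'e--Hopf theorem gives $\deg c=\chi(G/N)$.

\emph{Step 4: the transfer.} The map $\tau\wedge\mathrm{id}$ goes from $S^V\wedge E_+$ to $S^V\wedge(G/N\times E)_+$. Put $t=(\tau\wedge\mathrm{id})^\sharp$. Then $t\pi^*=\theta_{E_+}$, where $\theta_Z=(c\wedge\mathrm{id}_Z)^\sharp$ is an endomorphism of $\tilde H^n_G(Z)$, natural in $Z$ and commuting with suspension. We compute $\theta$ on orbits and then spread the result over cells. For $Z=G/K_+$ and $n=0$ we have $\theta_Z=\mathcal M(c\wedge\mathrm{id})$, and $(c\wedge\mathrm{id})_0$ is multiplication by $\deg c=\chi$, where $\chi=\chi(G/N)$. By suspension, $\theta=\chi$ on $\tilde H^n_G(S^n\wedge G/K_+)$. The quotient $E^n/E^{n-1}$ is a wedge of such spaces, and its $n$-th cohomology is the product of theirs, so $\theta=\chi$ on $\tilde H_G^n(E^n/E^{n-1})$. In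
\[
\tilde H^n_G(E^n/E^{n-1})\longrightarrow H^n_G(E^n)\longleftarrow H^n_G(E)
\]
the left map is onto because $E^{n-1}/G$ has dimension less than $n$, and the right map is injective because $E^n/G$ is the $n$-skeleton of $E/G$. By naturality $\theta=\chi$ on $H^n_G(E^n)$ and then on $H^n_G(E)$.
\end{proof}

\begin{example}
For the unit sphere $S^m=SO(m+1)/SO(m)$ in $V=\mathbb R^{m+1}$ the degree can be read off directly. The tube is a shell, and $c((1+\lambda)x)=\phi(\lambda)x$ with $\phi(\lambda)=\lambda/(\delta^2-\lambda^2)$ increasing. A nonzero vector has two preimages. On the outer half of the shell, $c$ in polar coordinates is $(R,x)\mapsto(\phi(R-1),x)$, of local degree $1$. On the inner half it is $(R,x)\mapsto(-\phi(R-1),-x)$; the radial part reverses orientation and the antipodal map has degree $(-1)^{m+1}$, so the local degree is $(-1)^m$. Thus $\deg c=1+(-1)^m=\chi(S^m)$.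
\end{example}

We need a subgroup $N\in\mathcal F$ with $\chi(G/N)=1$. Recall that in a compact connected Lie group $G_0$ all maximal tori are conjugate, the Weyl group $N_{G_0}(T)/T$ of a maximal torus $T$ is finite, and its order is $\chi(G_0/T)$.

\begin{proposition}\label{prop:contractible}
If $X$ is not homeomorphic to a torus, then $E_r/G$ is contractible for every $0<r\le\infty$.
\end{proposition}

\begin{proof}
Let $T$ be a maximal torus of $G_0$ and $N=N_G(T)$. For $g\in G$ the group $gTg^{-1}$ is a maximal torus of $G_0$, so it equals $g_0Tg_0^{-1}$ with $g_0\in G_0$, and $g_0^{-1}g\in N$. Thus $G=G_0N$ and $G/N=G_0/N_{G_0}(T)$. This manifold is covered by $G_0/T$ with as many sheets as the Weyl group has elements, so $\chi(G/N)=1$. Also $N_0\subset N_{G_0}(T)$, in which $T$ has finite index, so $N_0=T$. If $N$ were transitive, $T$ would be transitive, and $X$ would be a quotient group of $T$ of positive dimension, that is, a torus. Hence $N\in\mathcal F$, and all closed subgroups of $N$ lie in $\mathcal F$.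

By Lemma~\ref{lem:ANR}, $E_r$ is an $N$-ANR, and by Proposition~\ref{prop:fixed}(a) the map from $E_r$ to a point is a weak equivalence on the fixed sets of all closed subgroups of $N$. By Theorem~\ref{thm:White}, $E_r/N$ is contractible. Let $E$ be a $G$-CW complex $G$-homotopy equivalent to $E_r$. A $G$-homotopy equivalence is also an $N$-homotopy equivalence, so $E/N$ is contractible and $E/G\simeq E_r/G$. By Proposition~\ref{prop:transfer}, $\pi^*$ is injective, so $H^n(E/G;A)=0$ for $n\ge1$ and every $A$. By the universal coefficient theorem this group maps onto $\operatorname{Hom}(H_n(E/G;\mathbb Z),A)$; taking $A=H_n(E/G;\mathbb Z)$ shows that the identity of $A$ is zero. So the CW complex $E/G$ has no homology in positive degrees, and it is simply connected by Proposition~\ref{prop:fixed}(b). By the theorems of Hurewicz and Whitehead it is contractible.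
\end{proof}

\section{Recognizing the Hilbert cube}\label{sec:recognition}

Lemma~\ref{lem:orbitwe} holds for all open sets, in particular for small ones. An induction over a fine triangulation turns it into an approximation statement.

\begin{lemma}\label{lem:avoidthick}
Let $\varepsilon>0$. Every map $\varphi:I^n\to Y_0$ can be approximated arbitrarily closely by maps into $Y_0\setminus Z_\varepsilon$.
\end{lemma}

\begin{proof}
Let $\theta>0$. Triangulate $I^n$ so that $\operatorname{diam}\varphi(\sigma)<\theta$ for each simplex $\sigma$, and let $U(\sigma)$ be the open $\theta$-neighborhood of $\varphi(\sigma)$ in $Y_0$. If $\sigma'$ is a face of $\sigma$, then $U(\sigma')\subset U(\sigma)$. We construct $h:I^n\times I\to Y_0$ with $h_0=\varphi$, $h(\sigma\times I)\subset U(\sigma)$ and $h(\sigma\times1)\subset U(\sigma)\setminus Z_\varepsilon$, by induction on $k=\dim\sigma$. Suppose $h$ is defined on $D=\sigma\times0\cup\partial\sigma\times I$. This is a $k$-disk with boundary $\partial\sigma\times1$, and by the inclusions for faces $h$ maps $(D,\partial D)$ to $(U(\sigma),U(\sigma)\setminus Z_\varepsilon)$. By Lemma~\ref{lem:orbitwe} and the compression criterion, $h|_D$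 is homotopic in $U(\sigma)$, stationary on $\partial D$, to a map into $U(\sigma)\setminus Z_\varepsilon$. This homotopy factors through $D\times I$ with the segments $\{p\}\times I$, $p\in\partial D$, collapsed to points, and that quotient is homeomorphic to $\sigma\times I$ by a homeomorphism that is the identity on $D\times0=D$ and carries $D\times1$ to $\sigma\times1$. This extends $h$ over $\sigma\times I$. For $x\in\sigma$ the point $h_1(x)$ is within $\theta$ of $\varphi(\sigma)$, hence within $2\theta$ of $\varphi(x)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]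
$Y$ is compact as an image of $M$, and it is an ANR by Lemma~\ref{lem:ANR}. By equivariance and \eqref{eq:Bt}, the maps $[A]\mapsto[B_t(A)]$, $0\le t\le D$, contract $Y$ to $[X]$. So $Y$ is a compact AR. Its open subset $Y_0$ is a locally compact separable ANR, simply connected by Proposition~\ref{prop:fixed}(b) with $r=\infty$.

Let $\varphi,\psi:I^n\to Y_0$, and let $0<\varepsilon<\min_x\rho(\psi(x),[X])$. The map $b_\varepsilon:[A]\mapsto[B_\varepsilon(A)]$ has values in $Z_\varepsilon$ and moves points by at most $\varepsilon$. So $b_\varepsilon\circ\psi$ is $\varepsilon$-close to $\psi$, misses $[X]$, and maps into $Z_\varepsilon$. By Lemma~\ref{lem:avoidthick}, $\varphi$ is $\varepsilon$-close to a map into $Y_0\setminus Z_\varepsilon$. The two new maps have disjoint images, and Theorem~\ref{thm:Tor} shows that $Y_0$ is a $Q$-manifold.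
\end{proof}

For $Y$ itself, a cube may pass through $[X]$, where Lemma~\ref{lem:avoidthick} says nothing. We first move it off this point, by refilling the part near $[X]$ inside a punctured ball.

\begin{lemma}\label{lem:avoidX}
If $X$ is not homeomorphic to a torus, every map $\varphi:I^n\to Y$ can be approximated arbitrarily closely by maps into $Y_0$.
\end{lemma}

\begin{proof}
Let $0<r<\infty$, and triangulate $I^n$ so that $\operatorname{diam}\varphi(\sigma)<r$ for all $\sigma$. Let $P$ be the subcomplex formed by the simplices that meet $\varphi^{-1}([X])$ and their faces, and $P'$ the subcomplex of simplices disjoint from $\varphi^{-1}([X])$. Then $I^n=P\cup P'$, the set $\varphi(P)$ lies in the open $r$-ball about $[X]$, and $\varphi(P\cap P')\subset E_r/G$. The space $E_r/G$ is an ANR by Lemma~\ref{lem:ANR} and contractible by Proposition~\ref{prop:contractible}, hence an AR. So $\varphi|_{P\cap P'}$ extends to a map $P\to E_r/G$. Together with $\varphi|_{P'}$ this is a map $I^n\to Y_0$. It is $2r$-close to $\varphi$, since on $P$ both maps have values in the $r$-ball.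
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Let $\varphi,\psi:I^n\to Y$ and $\varepsilon>0$. By Lemma~\ref{lem:avoidX} and then Lemma~\ref{lem:avoidthick}, $\varphi$ is $\varepsilon$-close to a map into $Y_0\setminus Z_\varepsilon$. The map $b_\varepsilon\circ\psi$ is $\varepsilon$-close to $\psi$ and has values in $Z_\varepsilon$. By part (1) and Theorem~\ref{thm:Tor}, $Y\cong Q$.
\end{proof}

The hypothesis that $X$ is not a torus entered at one place, to show that the normalizer $N$ in Proposition~\ref{prop:contractible} is not transitive.

\section{Tori}\label{sec:tori}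

Let $X$ be homeomorphic to $(S^1)^k$, $k\ge1$. Dividing $G$ by the kernel of the action does not change $Y$, so we assume that $G$ acts effectively. Homology is rational unless coefficients are shown.

\subsection{The group}

The hypothesis concerns only the topology of $X$, but it determines $G_0$.

\begin{lemma}\label{lem:torusgroup}
If $G$ acts transitively and effectively on $X\cong(S^1)^k$, then $G_0$ is a $k$-dimensional torus acting simply transitively.
\end{lemma}

\begin{proof}
The universal cover of the compact connected group $G_0$ has the form $\tilde G=\mathbb R^a\times S$ with $S$ compact, connected and simply connected. We show that $S$ acts trivially. Let $\Gamma$ be the stabilizer of $x_0$ in $\tilde G$, so that $X=\tilde G/\Gamma$. The covering space $\tilde G/\Gamma_0$ of $X$ is simply connected, because $\tilde G$ is simply connected and $\Gamma_0$ is connected. So $\tilde G/\Gamma_0\cong\mathbb R^k$, and the exact homotopy sequence shows that $\Gamma_0\to\tilde G$ is a weak equivalence.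

Let $R=\Gamma_0\cap S$, the kernel of the projection $\Gamma_0\to\mathbb R^a$. The image of this projection is a connected Lie subgroup of $\mathbb R^a$, that is, a linear subspace, and $\Gamma_0/R$ is isomorphic to it. So $\Gamma_0/R$ is contractible, and $R\to\Gamma_0$ is a weak equivalence. Since $S\to\tilde G$ is a homotopy equivalence and the composites $R\to\Gamma_0\to\tilde G$ and $R\to S\to\tilde G$ agree, $R\to S$ is a weak equivalence. Thus $R$ and $S$ are closed connected manifolds with isomorphic mod $2$ homology. The top degree of nonzero mod $2$ homology is the dimension, so $\dim R=\dim S$, the subgroup $R$ is open and closed in $S$, and $R=S$.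

Hence $S$ fixes $x_0$. Since $S$ is normal, $sgx_0=g(g^{-1}sg)x_0=gx_0$ for $s\in S$, $g\in\tilde G$, so $S$ acts trivially on $X$, and its image in $G_0$ is trivial by effectiveness. So $G_0$ is a compact quotient of $\mathbb R^a$, a torus. In a transitive action of an abelian group all stabilizers coincide, and by effectiveness they are trivial. Then $G_0\cong X$ has dimension $k$.
\end{proof}

Put $T=G_0$ and use the notation $W$, $\mathfrak t\cong\mathbb Q^k$, $BT$ of Section~\ref{sec:borel}. For $k=1$, Proposition~\ref{prop:circle} gives $H_4(Y_0)\ne0$. \emph{From now on $k\ge2$.} The map $S\mapsto H_1(S)\subset\mathfrak t$ is a $W$-equivariant isomorphism from the poset of subtori of $T$ to the poset of subspaces of $\mathfrak t$. Let $E$ be a $G$-CW complex $G$-homotopy equivalent to $M_0$. A proper closed subgroup of $T$ is not transitive, so Proposition~\ref{prop:fixed}(a) says: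
\begin{equation}\label{eq:fixedT}
E^T=\emptyset,\qquad E^K\text{ is weakly contractible for every proper closed }K\le T.
\end{equation}
By Lemma~\ref{lem:borel}(a), $H_n(Y_0)\cong H_n(E/T)^W$. We must find a nonzero element in positive degree.

\begin{remark}\label{rem:naive}
The classes used for the circle die for $k\ge2$: the map $H_{2q}(BT)\cong H_{2q}(E_{hT})\to H_{2q}(E/T)$ is zero for $q>0$. Let $S\le T$ be a circle and $x\in E^S$, which exists by \eqref{eq:fixedT}. The map $EG/S\to E_{hT}$, $[y]\mapsto[y,x]$, projects to the natural map $EG/S\to BT$ and to a constant map into $E/T$. So the image of $H_{2q}(EG/S)$ in $H_{2q}(BT)$ is killed. These images span $H_{2q}(BT)$, because by Lemma~\ref{lem:borel}(c) a class in $H^{2q}(BT)$ that vanishes on all of them is a polynomial on $\mathfrak t$ that vanishes on every line.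
\end{remark}

So the points with positive-dimensional isotropy must be dealt with. The plan is to compute the homology of $E/T$ relative to these points, where Lemma~\ref{lem:borel}(b) still applies; to produce a relative class that comes from an absolute class; and to show that it survives averaging over $W$.

\subsection{The singular set and a poset of subtori}

For a poset $\mathcal P$ let $|\mathcal P|$ be its order complex, the simplicial complex whose $p$-simplices are the chains $S_0<\dots<S_p$. It is a cone, hence contractible, if $\mathcal P$ has a maximum. A union of weakly contractible fixed sets has the homology of the poset that indexes them.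

\begin{lemma}\label{lem:poset}
Let $F$ be a $T$-CW complex, $\mathcal P$ a nonempty poset of subtori of $T$, and $F_1=\bigcup_{S\in\mathcal P}F^S$. Assume that each $F^S$, $S\in\mathcal P$, is weakly contractible, and that for each cell of $F_1$, of type $T/K$ say, $\mathcal P_K=\{S\in\mathcal P:S\le K\}$ has a maximum. Then $\tilde H_*(F_1)\cong\tilde H_*(|\mathcal P|)$. The isomorphism is natural for $T$-maps $F\to F'$ together with inclusions $\mathcal P\subset\mathcal P'$. If $F$ is a $G$-CW complex and $\mathcal P$ is invariant under conjugation, it is $G$-equivariant.
\end{lemma}

\begin{proof}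
Let $T_x$ be the isotropy group of $x$ and
\[
\mathcal D=\{(x,y)\in F_1\times|\mathcal P|: y\in|\mathcal P_{T_x}|\}=\bigcup_{S_0<\dots<S_p}F^{S_p}\times|S_0<\dots<S_p| .
\]
The two descriptions agree because $S_0,\dots,S_p\le T_x$ if and only if $x\in F^{S_p}$. We show that both projections $F_1\leftarrow\mathcal D\to|\mathcal P|$ are homology isomorphisms.

Filter $\mathcal D$ by the preimages of the skeleta of $F_1$. Attaching a cell $T/K\times D^n$ to the $(n-1)$-skeleton attaches $T/K\times D^n\times|\mathcal P_K|$ along $T/K\times S^{n-1}\times|\mathcal P_K|$; this makes sense because the attaching map sends points to points whose isotropy group contains $K$. Since $|\mathcal P_K|$ is contractible, the projection is an isomorphism on the relative homology of consecutive stages. The five lemma and passage to the union give the claim for $\mathcal D\to F_1$. Next filter $\mathcal D$ by the preimages of the skeleta of $|\mathcal P|$. A simplex $S_0<\dots<S_p$ contributes $F^{S_p}\times\Delta^p$, attached along $F^{S_p}\times\partial\Delta^p$, and $F^{S_p}$ is acyclic. The same induction gives the claim for $\mathcal D\to|\mathcal P|$.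

A $T$-map $f$ satisfies $T_x\le T_{f(x)}$, so $(x,y)\mapsto(f(x),y)$ maps $\mathcal D$ to $\mathcal D'$ compatibly with the projections. For $g\in G$ we have $T_{gx}=gT_xg^{-1}$, so $(x,y)\mapsto(gx,gy)$ preserves $\mathcal D$.
\end{proof}

\begin{proposition}\label{prop:relative}
In Lemma~\ref{lem:poset} assume also that $F$ is weakly contractible, that points of $F\setminus F_1$ have finite isotropy groups, and that $\tilde H_b(|\mathcal P|)=0$ for $b\ne k-2$. Then
\begin{equation}\label{eq:relative}
H_n(F/T,F_1/T)\cong H_{n-k+1}(BT)\otimes\tilde H_{k-2}(|\mathcal P|).
\end{equation}
The isomorphism is natural as in Lemma~\ref{lem:poset}, and in the equivariant case it is $W$-equivariant for the diagonal action on the right.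
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:borel}(b) the left side is $H^T_n(F,F_1)$. Since $F$ is acyclic, $H_b(F,F_1)\cong\tilde H_{b-1}(F_1)\cong\tilde H_{b-1}(|\mathcal P|)$, which vanishes for $b\ne k-1$. The pair $(F_{hT},(F_1)_{hT})$ is a bundle of pairs over the simply connected space $BT$. The fiber over $[y]$ is identified with $(F,F_1)$ by $x\mapsto[y,x]$. Another choice of $y$ changes this by an element of the connected group $T$, so the identification of fiber homology with $H_*(F,F_1)$ is canonical. The Serre spectral sequence $E^2_{p,b}=H_p(BT)\otimes H_b(F,F_1)\Rightarrow H^T_{p+b}(F,F_1)$ has the single nonzero row $b=k-1$. Hence it has no differentials and no extension problems, and \eqref{eq:relative} follows, naturally for maps of bundle pairs. A $T$-map $f$ induces a bundle map over the identity of $BT$ that acts on $E^2$ as $1\otimes f_*$. An element $g\in G$ maps $[y,x]$ to $[gy,gx]$; it covers the action of $g$ on $BT$ and is $x\mapsto gx$ on fibers, so it acts on $E^2$ as $g_*\otimes g_*$.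
\end{proof}

Let $\mathcal S$ be the poset of nontrivial proper subtori of $T$, identified with the poset of proper nonzero subspaces of $\mathfrak t$. Its maximal chains, the \emph{full flags}, have $k-1$ elements, so $\dim|\mathcal S|=k-2$.

\begin{theorem}[Solomon--Tits]\label{thm:ST}
The order complex of the poset of proper nonzero subspaces of $\mathbb Q^k$ has reduced homology only in degree $k-2$.
\end{theorem}

Proposition~\ref{prop:relative} applies to $(E,\mathcal S)$. The fixed sets $E$ and $E^S$ are weakly contractible by \eqref{eq:fixedT}. If an isotropy group $K$ has positive dimension, then $K_0$ is a nontrivial subtorus, proper because $E^T=\emptyset$, and it is the maximum of $\mathcal S_K$. So $E_1=\bigcup_{S\in\mathcal S}E^S$ is the set of points with positive-dimensional isotropy. Since $|\mathcal S|$ has no simplices above degree $k-2$, the group $\tilde H_{k-2}(|\mathcal S|)$ is a subspace of the chain group with basis the full flags. Hence the right side of \eqref{eq:relative} embeds in a direct sum of copies of $H_{n-k+1}(BT)$, one for each full flag, and we may speak of the \emph{coefficient} of a flag. The group $W$ acts on $\mathcal S$ by order-preserving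 maps, so it permutes this basis without signs. For $k=2$, for instance, $|\mathcal S|$ is the discrete set of lines in $\mathbb Q^2$, and $\tilde H_0(|\mathcal S|)$ is spanned by differences of lines.

\subsection{A test space}

A relative class need not lift to $H_n(E/T)$, and $E_1/T$ is too large to inspect. We map into $E$ a small $T$-space $J$ with explicit cells, in which only the subtori spanned by subsets of one basis of $\mathfrak t$ occur. The basis must be in general position with respect to $W$, for use in the averaging step.

\begin{lemma}\label{lem:frame}
There is a basis $f_1,\dots,f_k$ of $\mathfrak t$ such that $wf_i\in\mathbb Qf_1$, for some $w\in W$ and some $i$, implies that $w$ acts on $\mathfrak t$ as $\pm1$.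
\end{lemma}

\begin{proof}
A $\mathbb Q$-vector space is not a finite union of proper subspaces. Choose $f_1\ne0$ outside the $(+1)$- and $(-1)$-eigenspaces of all $w$ that do not act as $\pm1$; these are proper subspaces. As $w$ has finite order, its rational eigenvalues are $\pm1$, so $wf_1\in\mathbb Qf_1$ forces $w$ to act as $\pm1$. For $i\ge2$ choose $f_i$ inductively outside the span of $f_1,\dots,f_{i-1}$ and outside the lines $w^{-1}\mathbb Qf_1$, $w\in W$, which are proper because $k\ge2$. Then $wf_i\notin\mathbb Qf_1$ for all $w$.
\end{proof}

Write $[k]=\{1,\dots,k\}$ and $I^c=[k]\setminus I$ for subsets $I\subset[k]$. Let $C_I$ be the subtorus that corresponds to the span of $f_i$, $i\in I$. Characters $T\to S^1$ correspond to homomorphisms $H_1(T;\mathbb Z)\to\mathbb Z$, so suitable multiples of the dual basis give characters $\chi_i$ whose induced maps $\mathfrak t\to\mathbb Q$ vanish on $f_j$ for $j\ne i$ but not on $f_i$. The homomorphism $\chi=(\chi_1,\dots,\chi_k):T\to(S^1)^k$ is an isomorphism on $H_1$, hence on Lie algebras, hence onto. For $I\ne\emptyset$ the group $K_I=\bigcap_{i\in I}\ker\chi_i$ is a proper subgroup of $T$, and its identity component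 is $C_{I^c}$, since the common kernel of the $\chi_i$, $i\in I$, on $\mathfrak t$ is spanned by the $f_j$, $j\notin I$.

Let $U_i=\mathbb C^\infty=\bigcup_m\mathbb C^m$ with $t\in T$ acting as the scalar $\chi_i(t)$, and let $J$ be the unit sphere of $U_1\oplus\dots\oplus U_k$, topologized as the union of its finite-dimensional subspheres. Write $x=(x_1,\dots,x_k)\in J$. For $a\ge0$ define $e_a:S^1\times D^{2a}\to\mathbb C^\infty$, with $D^{2a}\subset\mathbb C^a$, by $e_a(z,w)=(zw,z\sqrt{1-|w|^2},0,\dots)$. It maps $S^1\times\operatorname{int}D^{2a}$ bijectively onto the unit vectors whose last nonzero coordinate is the $(a+1)$-st, and $S^1\times\partial D^{2a}$ to unit vectors in $\mathbb C^a$. For $\emptyset\ne I\subset[k]$ and integers $a_i\ge0$, $i\in I$, let $\Delta^I$ be the simplex $\{s\in[0,1]^I:\sum s_i=1\}$ and consider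
\[
\Delta^I\times\prod_{i\in I}(S^1\times D^{2a_i})\to J,\qquad x_i=\sqrt{s_i}\,e_{a_i}(z_i,w_i)\ \ (i\in I),\qquad x_i=0\ \ (i\notin I).
\]
The group $T$ acts transitively on $(S^1)^I$ with isotropy group $K_I$, so this is a cell $c(I,a)$ of type $T/K_I$ and dimension $n=|I|-1+2\sum_{i\in I}a_i$. Each $x\in J$ lies in exactly one open cell: $I$ is the set of $i$ with $x_i\ne0$, and $a_i+1$ is the position of the last nonzero coordinate of $x_i$. A boundary point of $c(I,a)$ lies in an open cell $c(I',a')$ with $I'\subset I$ and $a'_j\le a_j$, and one of two cases holds:
\begin{enumerate}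
\item[(i)] $s_i=0$ for some $i$; then $i\notin I'$, and $c(I',a')$ has dimension at most $n-1-2a_i$;
\item[(ii)] $I'=I$ and $w_i\in\partial D^{2a_i}$ for some $i$; then $a'_i<a_i$, and $c(I',a')$ has dimension at most $n-2$.
\end{enumerate}
So $J$ is a $T$-CW complex. Since each $E^{K_I}$ is weakly contractible by \eqref{eq:fixedT}, every map $S^{n-1}\to E^{K_I}$ extends over $D^n$, and induction over cells gives a $T$-map $j:J\to E$.

Let $\mathcal A=\{C_I:\emptyset\ne I\ne[k]\}\subset\mathcal S$. We check the hypotheses of Proposition~\ref{prop:relative} for $(J,\mathcal A)$. We have $C_I\le K_{I'}$ if and only if $C_I\le C_{I'^c}$, that is, $I\subset I'^c$. Hence $J^{C_I}=\{x:x_i=0\text{ for }i\in I\}$ is the unit sphere of $\bigoplus_{i\notin I}U_i$. Like $J$, it is an increasing union of spheres of unbounded dimension, hence weakly contractible. The union $J_1$ of these fixed sets consists of the cells $c(I',a)$ with $I'\ne[k]$, and for such a cell $\mathcal A_{K_{I'}}$ has the maximum $C_{I'^c}$. The other cells have the finite isotropy group $K_{[k]}$. Finally, $\mathcal A$ is the poset of proper faces of a $(k-1)$-simplex, so $|\mathcal A|$ is a triangulated $(k-2)$-sphere.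 Let $[\mathcal A]\in\tilde H_{k-2}(|\mathcal A|)\cong\mathbb Q$ be its fundamental cycle, in which every full flag of $\mathcal A$ has coefficient $\pm1$. We use the same symbol for its image in $\tilde H_{k-2}(|\mathcal S|)$, which is the same chain.

\begin{lemma}\label{lem:absolute}
Let $a_1,\dots,a_k\ge1$, $q=\sum a_i$ and $n=k-1+2q$. There is $u\in H_n(J/T)$ whose image in $H_n(J/T,J_1/T)$ corresponds under \eqref{eq:relative} to $\mu\otimes[\mathcal A]$ with $0\ne\mu\in H_{2q}(BT)$.
\end{lemma}

\begin{proof}
Consider the $n$-cell of the CW complex $J/T$ given by $c([k],a)$. By (i) and (ii), and because all $a_i\ge1$, its boundary lies in the $(n-2)$-skeleton. So the cell is a cellular cycle; let $u$ be its class. The cells of $J/T$ outside $J_1/T$ have dimensions congruent to $k-1$ modulo $2$, so the relative cellular chain complex has zero differential and the image of $u$ in $H_n(J/T,J_1/T)$ is nonzero. Since $\tilde H_{k-2}(|\mathcal A|)$ is spanned by $[\mathcal A]$, every element of the right side of \eqref{eq:relative} is $\mu\otimes[\mathcal A]$ for some $\mu\in H_{2q}(BT)$, and here $\mu\ne0$.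
\end{proof}

For $k=2$ and $a_1=a_2=1$ the closed cell is the join $\mathbb{CP}^1*\mathbb{CP}^1=S^5$ and $u$ is the image of its fundamental class, while $[\mathcal A]=\pm(C_{\{1\}}-C_{\{2\}})$. If some $a_i$ were $0$, the bound in (i) would allow boundary in dimension $n-1$.

\subsection{Averaging over $W$}

The sum of the translates of a class can vanish, and two sources of cancellation are visible. An element acting on $\mathfrak t$ as $-1$ fixes $[\mathcal A]$ and multiplies $\mu$ by $(-1)^q$; we avoid this by taking $q$ even. An element that interchanges $f_1$ and $f_2$, for $k=2$, reverses the sign of $[\mathcal A]$; Lemma~\ref{lem:frame} excludes such elements.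

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
For $k=1$ we have seen that $H_4(Y_0)\ne0$. Let $k\ge2$. Take $a_1,\dots,a_k\ge1$ with $q=\sum a_i$ even, for example $a_i=2$ for all $i$, and let $n$, $u$, $\mu$ be as in Lemma~\ref{lem:absolute}. Put
\[
v=\sum_{w\in W}w\cdot j_*u\in H_n(E/T)^W .
\]
By the naturality of \eqref{eq:relative} for $j$ and $\mathcal A\subset\mathcal S$, and by its $W$-equivariance for $(E,\mathcal S)$, the image of $v$ in $H_n(E/T,E_1/T)$ corresponds to $\sum_{w}w\mu\otimes w[\mathcal A]$. Consider the coefficient of the flag
\[
\Phi:\quad C_{\{1\}}<C_{\{1,2\}}<\dots<C_{\{1,\dots,k-1\}} .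
\]
If $\Phi$ occurs in $w[\mathcal A]$, it is the image under $w$ of a full flag of $\mathcal A$, whose smallest member is some $C_{\{i\}}$. Then $wf_i\in\mathbb Qf_1$, and $w$ acts on $\mathfrak t$ as $\pm1$ by Lemma~\ref{lem:frame}. Conversely, such a $w$ fixes every subspace of $\mathfrak t$, so $w[\mathcal A]=[\mathcal A]$, and $w\mu=\mu$ by Lemma~\ref{lem:borel}(c) because $q$ is even. The coefficient of $\Phi$ is therefore $\pm m\mu$, where $m\ge1$ is the number of $w\in W$ that act on $\mathfrak t$ as $\pm1$. It is nonzero, so $v\ne0$ and $H_n(Y_0)\cong H_n(E/T)^W\ne0$ with $n=k-1+2q>0$.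

In all cases $\tilde H_*(Y_0;\mathbb Q)\ne0$. If $Y$ were homeomorphic to $Q$, then $Y_0$ would be homeomorphic to $Q$ minus a point, which is contractible by Theorem~\ref{thm:Keller} and the remark after it. So $Y\not\cong Q$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bredon}
Bredon, \emph{Introduction to Compact Transformation Groups}.

\bibitem{LMM}
Lewis, May, and McClure, Bull. AMS \textbf{4} (1981).

\bibitem{Murayama}
Murayama, Osaka J. Math. \textbf{20} (1983).

\bibitem{Oliver}
R. Oliver, \emph{A proof of the Conner conjecture}, Ann. of Math. \textbf{103} (1976).

\bibitem{problem}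
\emph{Orbit Spaces of Hyperspaces},
\texttt{http://www.kurims.kyoto-u.ac.jp/\allowbreak\textasciitilde kyodo/\allowbreak kokyuroku/\allowbreak contents/\allowbreak pdf/\allowbreak 1492-16.pdf}.

\bibitem{Torunczyk}
Toru\'nczyk, Fund. Math. \textbf{106} (1980).

\end{thebibliography}
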